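\title{Left Random Context Grammars Are as Powerful as One-Sided Random Context Grammars}

\begin{abstract}
In a one-sided random context grammar every context-free rule carries a set of permitting and a set of forbidding nonterminals, which are checked either to the left or to the right of the rewritten symbol. A left random context grammar checks only to the left. We prove that left random context grammars generate all recursively enumerable languages, so that the two kinds of grammars are equally powerful, and that without erasing rules both kinds generate exactly the $\varepsilon$-free context-sensitive languages. In a left random context grammar no symbol can influence anything to its left. The proofs replace this missing feedback by counting: local checks force certain events to happen at least a given number of times, a global bound allows them to happen at most that often, and equality forces every event into its intended place.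
\end{abstract}

\section{Introduction}\label{sec:intro}

A context-free rule $A\to x$ may be applied to an occurrence of $A$ whatever surrounds it. In the grammars studied here a rule may also ask which nonterminals occur on one side of the rewritten symbol.

A \emph{one-sided random context grammar} is a quintuple $G=(N,T,P_L,P_R,S)$, where $N$ and $T$ are disjoint finite alphabets of nonterminals and terminals, $S\in N$ is the start symbol, and $P_L$, $P_R$ are finite sets of rules $(A\to x,U,W)$ with $A\in N$, $x\in(N\cup T)^*$ and $U,W\subseteq N$. The elements of $U$ are the \emph{permitting} symbols of the rule and those of $W$ its \emph{forbidding} symbols; the rules in $P_L$ are \emph{left} rules and those in $P_R$ are \emph{right} rules. Let $\operatorname{alph}(w)$ be the set of symbols that occur in $w$. For $u,v\in(N\cup T)^*$ we write $uAv\Rightarrow_G uxv$ if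
\begin{itemize}
\item $(A\to x,U,W)\in P_L$, $U\subseteq\operatorname{alph}(u)$ and $W\cap\operatorname{alph}(u)=\emptyset$, or
\item $(A\to x,U,W)\in P_R$, $U\subseteq\operatorname{alph}(v)$ and $W\cap\operatorname{alph}(v)=\emptyset$.
\end{itemize}
The generated language is $L(G)=\{w\in T^*: S\Rightarrow_G^*w\}$. The grammar is a \emph{left} random context grammar if $P_R=\emptyset$, a \emph{right} one if $P_L=\emptyset$, and it is \emph{propagating} if $x\neq\varepsilon$ in all its rules.

When all sets $U$ and $W$ are empty, $G$ is a context-free grammar. In general a rule learns which nonterminals occur on one side of the rewritten symbol, but not how often, in which order, or how far away. It is known that one-sided random context grammars generate exactly the recursively enumerable languages, and the question whether left random context grammars are equally powerful is posed as open in~\cite{thesis}.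

One would guess that they are weaker. With rules of both kinds two symbols can converse: the left one changes its state, the right one sees this through a left rule and answers, and the left one sees the answer through a right rule. With left rules alone there is no answer. If $uv\Rightarrow^*w$ in a left random context grammar, then $w=u'v'$ with $u\Rightarrow^*u'$, because the applicability of a rule to a descendant of $u$ depends only on the symbols to its left, and these descend from $u$ as well. So a prefix evolves as if the rest of the sentential form did not exist, and a symbol can never wait until a symbol to its right has done its part of a joint task. The right part retains one power only: it can refuse to become terminal, and then the derivation generates nothing. This veto turns out to be enough.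

\begin{theorem}\label{thm:re}
For every recursively enumerable language $L\subseteq T^*$ there is a left random context grammar $G$ with $L(G)=L$. Hence left random context grammars and one-sided random context grammars generate the same family, the recursively enumerable languages.
\end{theorem}

The coincidence does not depend on erasing rules. We call a language \emph{context-sensitive} if it is generated by a grammar all of whose rules $u\to v$ satisfy $|u|\le|v|$; such a language does not contain $\varepsilon$.

\begin{theorem}\label{thm:cs}
For $L\subseteq T^+$ the following are equivalent:
\begin{itemize}
\item[(a)] $L$ is context-sensitive;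
\item[(b)] $L$ is generated by a propagating left random context grammar;
\item[(c)] $L$ is generated by a propagating one-sided random context grammar.
\end{itemize}
\end{theorem}

\begin{corollary}\label{cor:both}
Left and one-sided random context grammars are equally powerful both with and without erasing rules; the two resulting families are the recursively enumerable and the context-sensitive languages. In particular, erasing rules strictly increase the power of left random context grammars. The same statements hold for right random context grammars.
\end{corollary}

For the veto to be useful, the right part must detect afterwards that something went wrong on its left, although it sees only which symbols are present. The device that achieves this is described in Section~\ref{sec:windows}. Section~\ref{sec:re} uses it once, to simulate a register machine and prove Theorem~\ref{thm:re}. Sections~\ref{sec:cs} and~\ref{sec:csproof} use it repeatedly, to simulate a computation in linear space and prove Theorem~\ref{thm:cs}. Section~\ref{sec:cor} proves the corollary.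

\section{Windows and counting}\label{sec:windows}

From now on all rules are left rules. Every rule that we construct has at most one permitting symbol, and we list rules in tables with the columns ``requires'' and ``forbids''. A line $A\to x$ with entries $Y$ and $W$ stands for the rules $(A\to x,\{y\},W)$, $y\in Y$; if the first entry is blank it stands for the single rule $(A\to x,\emptyset,W)$, and a blank second entry means $W=\emptyset$. Thus a line applies to an occurrence of $A$ exactly when some symbol of $Y$ (if $Y$ is given) and no symbol of $W$ occurs to its left.

A derivation is a sequence $S=\varphi_0\Rightarrow\varphi_1\Rightarrow\dots\Rightarrow\varphi_M$ together with the rule and the occurrence used in each step; \emph{step $t$} leads from $\varphi_{t-1}$ to $\varphi_t$. The derivation is \emph{successful} if $\varphi_M$ is a terminal word. In a successful derivation every occurrence of a nonterminal is eventually rewritten.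

A symbol cannot order a symbol on its left to act, but it can certify that such an action took place: it enters a waiting state while a certain symbol is visible, and it may leave the waiting state only when that symbol has gone. Let $Y$ be a set of nonterminals. A \emph{$Y$-window} is a pair of steps $s<t$ such that step $s$ applies a rule that requires a symbol of $Y$ and creates an occurrence of some nonterminal $Z$, this occurrence is not rewritten between the two steps, and step $t$ rewrites it by a rule that forbids all of $Y$. The steps \emph{inside} the window are those strictly between $s$ and $t$. Two windows are \emph{disjoint} if one is closed before the other is opened.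

\begin{lemma}\label{lem:window}
Let $s<t$ be a $Y$-window. In $\varphi_{s-1}$ some occurrence of a symbol of $Y$ stands to the left of the symbol rewritten by step $s$, and every such occurrence is rewritten by a step inside the window.
\end{lemma}

\begin{proof}
The first claim is the permitting condition of step $s$. Such an occurrence stays to the left of the waiting occurrence of $Z$ until it is itself rewritten, and by the forbidding condition of step $t$ it is no longer there in $\varphi_{t-1}$.
\end{proof}

A window certifies \emph{at least one} event. It does not exclude further events inside, and it says nothing about events outside. The missing half comes from an upper bound on the total number of events.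

\medskip
\noindent\textbf{Counting principle.} \emph{If each of $n$ pairwise disjoint windows contains at least one step of some kind, and the derivation has at most $n$ steps of that kind, then each window contains exactly one of them and none occurs outside the windows.}
\medskip

\section{Erasing rules: simulating a register machine}\label{sec:re}

\subsection{Register machines that emit words}

A \emph{generating register machine} $M$ over $T$ has a finite set $Q$ of states with an initial state $q_0$ and a final state $q_f$, registers $1,\dots,m$ with values in $\mathbb N=\{0,1,2,\dots\}$, and finitely many instructions, each leading from a state $p\neq q_f$ to a state $q$: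
\begin{itemize}
\item $(p,\mathrm{emit}\ x,q)$ with $x\in T\cup\{\varepsilon\}$ emits $x$;
\item $(p,+i,q)$ adds $1$ to register $i$;
\item $(p,-i,q)$ subtracts $1$ from register $i$ and is applicable only if its value is at least $1$;
\item $(p,0?i,q)$ changes no register and is applicable only if register $i$ is $0$.
\end{itemize}
The choice among applicable instructions is nondeterministic. The language $L(M)$ consists of the words emitted, letter after letter, by the computations that lead from the configuration $(q_0,0,\dots,0)$ to the state $q_f$; the final register values are arbitrary.

\begin{proposition}\label{prop:machines}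
Every recursively enumerable language $L\subseteq T^*$ is $L(M)$ for some generating register machine $M$.
\end{proposition}

\begin{proof}
Let $T=\{a_1,\dots,a_\ell\}$ and define $\operatorname{code}(\varepsilon)=0$ and $\operatorname{code}(wa_j)=(\ell+1)\operatorname{code}(w)+j$. Dividing $\operatorname{code}(wa_j)$ by $\ell+1$ gives the remainder $j\neq0$ and the quotient $\operatorname{code}(w)$, so $\operatorname{code}$ is injective. The set $P=\{\operatorname{code}(w):w\in L\}$ is recursively enumerable. By~\cite{minsky} there is a register machine $R$, using increments, decrements and zero tests, that halts when started with $n$ in register $1$ and $0$ elsewhere if and only if $n\in P$. We may assume that $R$ has at least two registers, and we take its halting state as $q_f$.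

The machine $M$ extends $R$ by a new initial state $q_0$, the instruction $(q_0,\mathrm{emit}\ \varepsilon,r_0)$ with $r_0$ the initial state of $R$, and for each $j$ a cycle from $q_0$ to $q_0$ through new states. The cycle emits $a_j$ and enters a state $u_j$. At $u_j$ the machine either executes $-1$ followed by $\ell+1$ times $+2$ and returns to $u_j$, or executes $0?1$ and enters $v_j$. At $v_j$ it either executes $-2$ and $+1$ and returns to $v_j$, or executes $0?2$ followed by $j$ times $+1$ and returns to $q_0$. The cycle replaces register values $(n,0,\dots,0)$ by $((\ell+1)n+j,0,\dots,0)$. Hence whenever $M$ is in $q_0$ after emitting $w$, the registers hold $(\operatorname{code}(w),0,\dots,0)$, and $w\in L(M)$ if and only if $\operatorname{code}(w)\in P$, that is, $w\in L$.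
\end{proof}

\subsection{Tokens and debts}

Fix $M$. We represent the state by a control symbol $[p]$ and the value of register $i$ by the number of tokens $c_i$. The tokens must stand to the left of the control symbol, so that it can test for zero by forbidding them. An increment is then the rule $[p]\to c_i[q]$. The decrement is the difficulty: a token has to erase itself, and it cannot see the control symbol, so it may do so at any time.

A window solves half of the problem. A token announces its departure by turning into $\hat c_i$ before it vanishes, and the control symbol executes a decrement as a $\{\hat c_i\}$-window; so at least one token of type $i$ is erased. To exclude all other erasures we make tokens scarce. Each increment also creates a \emph{debt} $D$ to the right of the control symbol, and a debt can be removed only at the very end, through a window in which a token is erased. Each decrement creates a dummy token $c_0$ in place of the one it consumed, so that in an honest simulation there are as many tokens as debts. A token erased without authorization leaves some debt unpaid forever.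

Let $G_M$ have the control symbols $K=\{[p]:p\in Q\}\cup\{\langle\rho\rangle:\rho\text{ a decrement instruction}\}$, the tokens $c_i,\hat c_i$ for $0\le i\le m$, the debt symbols $\mathcal D=\{D,D_0,\dots,D_m\}$, the start symbol $[q_0]$, and the following rules.
\[
\begin{array}{lllll}
 & \text{rule} & \text{requires} & \text{forbids} & \text{for}\\ \hline
\text{(R1)} & [p]\to x[q] & & & (p,\mathrm{emit}\ x,q)\\
\text{(R2)} & [p]\to c_i[q]D & & & (p,+i,q)\\
\text{(R3)} & [p]\to\langle\rho\rangle & \{\hat c_i\} & & \rho=(p,-i,q)\\
\text{(R4)} & \langle\rho\rangle\to c_0[q] & & \{\hat c_i\} & \rho=(p,-i,q)\\
\text{(R5)} & [p]\to[q] & & \{c_i,\hat c_i\} & (p,0?i,q)\\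
\text{(R6)} & [q_f]\to\varepsilon & & & \\
\text{(R7)} & c_i\to\hat c_i & & & 0\le i\le m\\
\text{(R8)} & \hat c_i\to\varepsilon & & & 0\le i\le m\\
\text{(R9)} & D\to D_i & \{\hat c_i\} & K\cup\mathcal D & 0\le i\le m\\
\text{(R10)} & D_i\to\varepsilon & & \{\hat c_i\} & 0\le i\le m
\end{array}
\]
An application of (R8) is an \emph{erasure}.

\begin{example}\label{ex:debt}
Let $M$ have one register and the instructions $(q_0,+1,q_1)$, $\rho=(q_1,-1,q_2)$, $(q_2,\mathrm{emit}\ a,q_f)$, $(q_1,0?1,q_3)$, $(q_3,\mathrm{emit}\ b,q_f)$. In state $q_1$ the register holds $1$, so $L(M)=\{a\}$. The honest derivation is
\begin{align*}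
[q_0]&\Rightarrow c_1[q_1]D\Rightarrow\hat c_1[q_1]D\Rightarrow\hat c_1\langle\rho\rangle D\Rightarrow\langle\rho\rangle D\Rightarrow c_0[q_2]D\Rightarrow c_0a[q_f]D\\
&\Rightarrow c_0aD\Rightarrow\hat c_0aD\Rightarrow\hat c_0aD_0\Rightarrow aD_0\Rightarrow a .
\end{align*}
It has two erasures and two windows, one held by $\langle\rho\rangle$ and one by $D_0$. The token $c_1$ can also vanish at once and so pass the zero test, but
\[
[q_0]\Rightarrow c_1[q_1]D\Rightarrow\hat c_1[q_1]D\Rightarrow[q_1]D\Rightarrow[q_3]D\Rightarrow b[q_f]D\Rightarrow bD
\]
is stuck, since (R9) requires a token. Both parts of the forbidding set of (R9) matter. If $K$ were allowed, the debt could accept the premature erasure as payment: $\hat c_1[q_1]D\Rightarrow\hat c_1[q_1]D_1\Rightarrow[q_1]D_1\Rightarrow[q_1]\Rightarrow^*b$. If $\mathcal D$ were allowed, one token could pay two debts, as in $\hat c_1DD\Rightarrow^*\hat c_1D_1D_1\Rightarrow D_1D_1\Rightarrow^*\varepsilon$, and another token would be free to vanish early.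
\end{example}

\begin{lemma}\label{lem:shape}
Every sentential form of $G_M$ is either \textup{(i)} $y\kappa z$ with $\kappa\in K$ and $z\in\{D\}^*$, or \textup{(ii)} $yz$ with $z\in\{D\}^*$ or $z\in D_i\{D\}^*$ for some $i$; in both cases $y$ consists of terminals and tokens. A form of type \textup{(ii)} is never followed by one of type \textup{(i)}.
\end{lemma}

\begin{proof}
The start symbol is of type (i). In a form of type (i), rules (R1)--(R5) replace $\kappa$ by a control symbol, adding at most one terminal or token to its left and at most one $D$ to its right; (R6) leads to type (ii); (R7) and (R8) act inside $y$; (R9) is blocked because $\kappa$ stands to the left of every $D$; and there is no $D_i$ for (R10). In a form of type (ii) there is no control symbol to rewrite, and no other rule creates one; (R7) and (R8) act inside $y$; (R9) forbids debt symbols on the left, so it can only rewrite the first symbol of $z$, in which case $z\in\{D\}^*$; and (R10) removes $D_i$.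
\end{proof}

\subsection{Proof of Theorem~\ref{thm:re}}

We show $L(G_M)=L(M)$. With Proposition~\ref{prop:machines} this gives the first sentence of the theorem. The second follows because a left random context grammar is a one-sided one and one-sided random context grammars generate exactly the recursively enumerable languages. (Only the inclusion in the recursively enumerable languages is needed here, and it holds because derivations can be enumerated.)

\medskip
\noindent\emph{The inclusion $L(M)\subseteq L(G_M)$.} We simulate a computation so that between instructions no token has a hat and, for $i\ge1$, the number of $c_i$ equals the value of register $i$. Emissions, increments and zero tests are single applications of (R1), (R2), (R5). For $\rho=(p,-i,q)$ we put a hat on one $c_i$, apply (R3), erase $\hat c_i$, and apply (R4), which is allowed because no other token has a hat. An increment adds one token and one debt, and a decrement changes neither total, so when $[q_f]$ is reached there are as many tokens as debts. We apply (R6). Then, as long as a debt remains, we put a hat on some token $c_i$, apply (R9) to the leftmost $D$, erase $\hat c_i$, and apply (R10). Only the terminals remain, and (R1) placed them from left to right in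 the order of emission.

\medskip
\noindent\emph{The inclusion $L(G_M)\subseteq L(M)$.} Consider a successful derivation of a word $w$. Let $I$ and $J$ be the numbers of applications of (R2) and (R4). These are the only rules that create tokens, and each token is erased exactly once, so there are exactly $I+J$ erasures.

The symbol $\langle\rho\rangle$ with $\rho=(p,-i,q)$ is created only by (R3) and rewritten only by (R4), and these two steps form a $\{\hat c_i\}$-window. There are $J$ such \emph{decrement windows}, and they are pairwise disjoint because there is at most one control symbol. Each of the $I$ symbols $D$ is rewritten by (R9) to some $D_i$, which is later removed by (R10); these two steps form a $\{\hat c_i\}$-window. By Lemma~\ref{lem:shape} the $I$ \emph{debt windows} are pairwise disjoint, since at most one $D_i$ exists at a time, and they come after the removal of the control symbol, so they are disjoint from the decrement windows. The only rule for $\hat c_i$ is (R8), so by Lemma~\ref{lem:window} each of the $I+J$ windows contains an erasure of the token type that it watches. By the counting principle each window contains exactly one erasure, and there is none outside.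

To each sentential form whose control symbol is some $[p]$ assign the configuration $(p,n_1,\dots,n_m)$, where $n_i$ is the total number of occurrences of $c_i$ and $\hat c_i$. The first form gets $(q_0,0,\dots,0)$. A step applied to such a form is not an erasure, because inside a decrement window the control symbol is $\langle\rho\rangle$ and inside a debt window there is none. Rule (R7) does not change the configuration. Rules (R1), (R2) and (R5) change it as the corresponding instruction does, and (R5) applies only if $n_i=0$, since all tokens are to the left of the control symbol. Rule (R3) for $\rho=(p,-i,q)$ applies only if $n_i\ge1$; until the matching (R4) the only erasure is that of one $\hat c_i$, and the token $c_0$ created by (R4) is not counted, so the next configuration has state $q$ and $n_i$ lowered by $1$. Thus the configurations form a computation of $M$. It ends in $q_f$, because (R6) is the only way to remove the control symbol, and it emits $w$. Hence $w\in L(M)$. \qed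

\section{Propagating grammars: the construction}\label{sec:cs}

We use two facts about context-sensitive languages. First, $L\subseteq T^+$ is context-sensitive if and only if it lies in $\mathrm{NSPACE}(n)$, that is, it is accepted by a nondeterministic Turing machine in space linear in the length of the input~\cite{kuroda}. Second, every context-sensitive language over an alphabet $\Delta$ has a grammar in \emph{Kuroda normal form}: all rules are of the forms $AB\to CD$, $A\to BC$ and $A\to\beta$, where $A,B,C,D$ are nonterminals and $\beta$ is a nonterminal or a letter of $\Delta$.

In Theorem~\ref{thm:cs}, (b) implies (c) by definition. For (c)$\Rightarrow$(a), note that in a propagating grammar all sentential forms of a derivation of $w$ have length at most $|w|$. A nondeterministic machine can therefore guess the derivation step by step, storing only the current form and scanning it to check the contexts, in linear space. It remains to prove (a)$\Rightarrow$(b). Fix a context-sensitive language $L\subseteq T^+$.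

Without erasing rules there is no scratch space: every nonterminal must end as a nonempty part of the generated word $w$. We shall need three devices of length proportional to $|w|$, a tape and two counters, so we divide $w$ into three blocks of equal length and let the tape hold a folded copy of all of $w$.

\subsection{Folding and length-preserving rewriting}

Every word $w$ with $|w|\ge5$ can be written in exactly one way as
\begin{equation}\label{eq:fold}
w=a_1\cdots a_k\;q\;c_1\cdots c_k\;e\;b_k\cdots b_1,\qquad k\ge1,\quad a_i,b_i,c_i,q\in T,\quad e\in T^1\cup T^2\cup T^3,
\end{equation}
because $|w|-1=3k+|e|$ determines $|e|\in\{1,2,3\}$ and $k$, and $|w|-1\ge4$ gives $k\ge1$. Let $\Delta$ be the alphabet of the new letters $[q]_l$, $[a,c,b]$ and $[e]_r$ for $q,a,b,c\in T$ and $e\in T^1\cup T^2\cup T^3$. The \emph{fold} of the word~\eqref{eq:fold} is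
\[
\hat w=[q]_l\,[a_1,c_1,b_1]\cdots[a_k,c_k,b_k]\,[e]_r\in\Delta^{k+2},
\]
and $\hat L=\{\hat w: w\in L,\ |w|\ge5\}$. The fold determines $w$, and $|w|\le3k+4\le3|\hat w|$, so a machine can check the format of its input, unfold it, and run a linear-space acceptor for $L$. Hence $\hat L\in\mathrm{NSPACE}(n)$, and $\hat L$ is context-sensitive.

A tape of fixed length is best served by rules that replace two adjacent letters by two letters. We obtain them by running a grammar for $\hat L$ backwards and filling the freed positions with blanks.

\begin{lemma}\label{lem:pi}
There are a finite alphabet $\Gamma\supseteq\Delta$, distinct letters $\sigma,\square\in\Gamma$, and a finite set $\Pi$ of rewriting rules $\alpha\beta\to\gamma\delta$ with $\alpha,\beta,\gamma,\delta\in\Gamma$ such that for all $x\in\Delta^*$ with $|x|=n\ge2$,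
\[
x\in\hat L\iff x\Rightarrow_\Pi^*\sigma\square^{\,n-1}.
\]
\end{lemma}

\begin{proof}
Let $G'$ be a grammar for $\hat L$ in Kuroda normal form, with nonterminal alphabet $N'$ and start symbol $\sigma$. Put $\Gamma=N'\cup\Delta\cup\{\square\}$ with a new letter $\square$, and let $\Pi$ consist of
\begin{itemize}
\item $CD\to AB$ for each rule $AB\to CD$ of $G'$;
\item $BC\to A\square$ for each rule $A\to BC$;
\item $\beta Y\to AY$ and $Y\beta\to YA$ for each rule $A\to\beta$ and each $Y\in\Gamma$;
\item $\square Y\to Y\square$ for each $Y\in\Gamma\setminus\{\square\}$.
\end{itemize}
Let $h$ delete all blanks. If $u\Rightarrow_\Pi v$ by a rule of one of the first three kinds, then $h(v)\Rightarrow_{G'}h(u)$ by the rule of $G'$ from which it comes; for the last kind $h(v)=h(u)$. So $x\Rightarrow_\Pi^*\sigma\square^{n-1}$ implies $\sigma\Rightarrow_{G'}^*h(x)=x$.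

Conversely, let $\sigma=z_0\Rightarrow_{G'}z_1\Rightarrow_{G'}\dots\Rightarrow_{G'}z_p=x$. No rule of $G'$ shortens a word, so $|z_j|\le n$, and we put $y_j=z_j\square^{n-|z_j|}$. We claim $y_j\Rightarrow_\Pi^*y_{j-1}$. If the $j$-th step used $AB\to CD$, apply $CD\to AB$. If it used $A\to\beta$, the occurrence of $\beta$ has a neighbor in $y_j$ because $n\ge2$, and one rule of the third kind applies. If it used $A\to BC$, apply $BC\to A\square$ and move the new blank to the right past the remaining letters of $z_j$. Hence $x=y_p\Rightarrow_\Pi^*y_0=\sigma\square^{n-1}$.
\end{proof}

Let $g=|\Gamma|\ge2$ and $d=g^3$. A shortest $\Pi$-derivation between two words of length $k+2$ visits no word twice, so it has at most $g^{k+2}-1$ steps. Since $k+2\le3k$ for $k\ge1$,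
\begin{equation}\label{eq:time}
\text{if }u\Rightarrow_\Pi^*v\text{ and }|u|=k+2,\text{ then }v\text{ is reached from }u\text{ in at most }d^k-1\text{ steps.}
\end{equation}
So a counter with $k$ digits in base $d$ can time the whole computation.

\subsection{Sweeps and lag}

The grammar will hold $\hat w$ on $k+2$ tape cells $\mathbf C_0,\dots,\mathbf C_{k+1}$, one nonterminal each, and apply rules of $\Pi$ to their contents. A rule $\pi=(\alpha\beta\to\gamma\delta)$ concerns two \emph{adjacent} cells, while a context condition does not see adjacency. We therefore apply $\pi$ in a sweep from left to right. Each cell is in phase $0$ or $1$, and a cell may change to a phase only when all cells to its left are already in it. On entering phase $1$ a cell shows a flag. The cells before the place of the rewriting show $\mathrm{pre}$; one cell replaces $\alpha$ by $\gamma$ and shows $\pi$; a cell that sees $\pi$ but no $\mathrm{sec}$ knows that it is the right neighbor, replaces $\beta$ by $\delta$ and shows $\mathrm{sec}$; all later cells show $\mathrm{post}$. A second sweep returns all cells to phase $0$.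

This fails for the reason given in the introduction: a cell does not wait for its right neighbor. If $\mathbf C_0\mathbf C_1$ hold $\alpha\beta$, the cell $\mathbf C_0$ may write $\gamma$, show $\pi$, and return to phase $0$ before $\mathbf C_1$ has moved. The contents are then $\gamma\beta$, and half a rule has been applied. But the error leaves a trace. Now $\mathbf C_0$ has changed its phase twice more than $\mathbf C_1$, and $\mathbf C_1$ can move only when the two phases differ. The difference of the numbers of moves may go to $3$ and back to $2$, but never below $2$ again. It therefore suffices to enforce that \emph{at the end} the first and the last tape cell have made equally many moves. We enforce this by two bounds that meet: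
\begin{itemize}
\item a \emph{clock} to the left of the tape can beat at most $d^k-1$ times, and each round trip of $\mathbf C_0$ through phase $1$ is a window that contains a beat;
\item a \emph{counter} to the right of the tape becomes terminal only after it has counted to $d^k-1$, and each of its increments is a window that contains a return of $\mathbf C_{k+1}$ to phase $0$.
\end{itemize}
The clock cells become $a_1,\dots,a_k$, the tape cells become $q,c_1,\dots,c_k,e$, and the counter cells become $b_k,\dots,b_1$. In the clock the most significant digit is leftmost: a digit may wrap around only after seeing a beat of a higher digit, which bounds the number of beats from above. In the counter the least significant digit is leftmost: a digit may grow only after seeing all lower digits full and then reset, which bounds the work from below. A last difficulty is to load the tape: the cell $\mathbf C_i$ must start with the content $[a_i,c_i,b_i]$, although $a_i$ and $b_i$ belong to distant cells. This is done by two more families of windows.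

\subsection{The grammar}

Below $a,b,c,q$ range over $T$, $e$ over $T^1\cup T^2\cup T^3$, $\alpha$ over $\Gamma$, $\pi=(\alpha\beta\to\gamma\delta)$ over $\Pi$, and $j$ over $\{0,\dots,d-2\}$. The nonterminals of $G$ are
\begin{itemize}
\item $S$ (the start symbol), $Z$, $X$, $X_{a,b}$, $H_q$;
\item clock symbols $A^\circ_a$, $A^\bullet_a$ and $A_{a,s}$ with $s\in\{0,\dots,d-1\}\cup\{0',\dots,(d-2)'\}\cup\{*\}$;
\item counter symbols $B^\circ_{a,b}$, $B^\bullet_{a,b}$ and $B_{b,s}$ with $s\in\{0,\dots,d-1\}\cup\{0',\dots,(d-2)'\}$;
\item tape symbols $\langle\tau,\alpha,0\rangle$ (phase $0$) and $\langle\tau,\alpha,f\rangle$ (phase $1$) with a \emph{type} $\tau$ of one of the forms $l_q$, $m_c$, $r_e$, a \emph{content} $\alpha$, and a \emph{flag} $f\in\{\mathrm{pre},\mathrm{sec},\mathrm{post}\}\cup\Pi$.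
\end{itemize}
A primed digit $j'$ is a state on the way from $j$ to $j+1$. The type of a tape symbol never changes and records the terminal word that it will become. The context conditions use the following sets:
$\mathcal A^\bullet$, $\mathcal X$, $\mathcal H$ consist of all $A^\bullet_a$, all $X_{a,b}$, all $H_q$; $\mathcal V=\{X\}\cup\mathcal X\cup\mathcal H$; $\mathcal R$ consists of all \emph{raised} clock symbols $A_{a,j'}$; $\mathcal B$ consists of all counter symbols, $\mathcal B^{\mathrm{new}}$ of all $B^\circ_{a,b}$ and $B^\bullet_{a,b}$, and $\mathcal B_s$ of all $B_{b,s}$; $\mathcal T$ consists of all tape symbols, $\mathcal T_0$ and $\mathcal T_1$ of those in phase $0$ and $1$, $\mathcal T_f$ of those with flag $f$, and $\mathcal E_1$ of those in phase $1$ with a type $r_e$.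

\medskip
\noindent\emph{Spine.} These rules have no context conditions. They generate the short words directly and otherwise create clock and counter cells in pairs that share the letter $a$.
\[
\begin{array}{llll}
\text{(S1)} & S\to w\quad(w\in L,\ |w|\le4) & \text{(S3)} & Z\to A^\circ_aZB^\circ_{a,b}\\
\text{(S2)} & S\to A^\circ_aZB^\circ_{a,b} & \text{(S4)} & Z\to X\langle r_e,[e]_r,0\rangle
\end{array}
\]

\noindent\emph{Load.} The symbol $X$ emits the middle tape cells. Each emission uses up the one passage of a clock cell through $\mathcal A^\bullet$, and each counter cell insists on seeing an emission with its own labels.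
\[
\begin{array}{llll}
 & \text{rule} & \text{requires} & \text{forbids}\\ \hline
\text{(L1)} & A^\circ_a\to A^\bullet_a & & \\
\text{(L2)} & A^\bullet_a\to A_{a,0} & & \\
\text{(L3)} & X\to X_{a,b}\langle m_c,[a,c,b],0\rangle & \mathcal A^\bullet & \\
\text{(L4)} & X_{a,b}\to X & & \mathcal A^\bullet\\
\text{(L5)} & B^\circ_{a,b}\to B^\bullet_{a,b} & \{X_{a,b}\} & \mathcal B^{\mathrm{new}}\\
\text{(L6)} & B^\bullet_{a,b}\to B_{b,0} & & \mathcal X\\
\text{(L7)} & X\to\langle l_q,[q]_l,0\rangle & &
\end{array}
\]

\noindent\emph{Clock.} An application of (A2) is a \emph{beat}. It is the only rule for symbols of $\mathcal R$.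
\[
\begin{array}{llll}
 & \text{rule} & \text{requires} & \text{forbids}\\ \hline
\text{(A1)} & A_{a,j}\to A_{a,j'} & & \\
\text{(A2)} & A_{a,j'}\to A_{a,j+1} & & \\
\text{(A3)} & A_{a,d-1}\to A_{a,*} & \mathcal R & \\
\text{(A4)} & A_{a,*}\to A_{a,0} & & \mathcal R\\
\text{(A5)} & A_{a,d-1}\to a & &
\end{array}
\]

\noindent\emph{Left end of the tape.} The application of (Q4) is the \emph{stop}.
\[
\begin{array}{llll}
 & \text{rule} & \text{requires} & \text{forbids}\\ \hline
\text{(Q1)} & \langle l_q,\alpha,0\rangle\to\langle l_q,\alpha,\mathrm{pre}\rangle & \mathcal R & \\
\text{(Q2)} & \langle l_q,\alpha,0\rangle\to\langle l_q,\gamma,\pi\rangle & \mathcal R & \\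
\text{(Q3)} & \langle l_q,\alpha,f\rangle\to\langle l_q,\alpha,0\rangle & & \mathcal R\\
\text{(Q4)} & \langle l_q,\sigma,0\rangle\to H_q & & \\
\text{(Q5)} & H_q\to q & &
\end{array}
\]

\noindent\emph{Other tape cells.} Here $\tau$ is a type $m_c$ or $r_e$. Rule (T2) exists only for the types $m_c$, since the last cell has no right neighbor.
\[
\begin{array}{llll}
 & \text{rule} & \text{requires} & \text{forbids}\\ \hline
\text{(T1)} & \langle\tau,\alpha,0\rangle\to\langle\tau,\alpha,\mathrm{pre}\rangle & & \mathcal V\cup(\mathcal T\setminus\mathcal T_{\mathrm{pre}})\\
\text{(T2)} & \langle m_c,\alpha,0\rangle\to\langle m_c,\gamma,\pi\rangle & & \mathcal V\cup(\mathcal T\setminus\mathcal T_{\mathrm{pre}})\\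
\text{(T3)} & \langle\tau,\beta,0\rangle\to\langle\tau,\delta,\mathrm{sec}\rangle & \mathcal T_\pi & \mathcal V\cup\mathcal T_0\cup\mathcal T_{\mathrm{sec}}\cup\mathcal T_{\mathrm{post}}\\
\text{(T4)} & \langle\tau,\alpha,0\rangle\to\langle\tau,\alpha,\mathrm{post}\rangle & \mathcal T_{\mathrm{sec}} & \mathcal V\cup\mathcal T_0\\
\text{(T5)} & \langle\tau,\alpha,f\rangle\to\langle\tau,\alpha,0\rangle & & \mathcal V\cup\mathcal T_1\\
\text{(T6)} & \langle m_c,\square,0\rangle\to c,\ \ \langle r_e,\square,0\rangle\to e & \mathcal H &
\end{array}
\]

\noindent\emph{Counter.}
\[
\begin{array}{llll}
 & \text{rule} & \text{requires} & \text{forbids}\\ \hline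
\text{(B1)} & B_{b,j}\to B_{b,j'} & \mathcal E_1 & \mathcal V\cup(\mathcal B\setminus\mathcal B_{d-1})\\
\text{(B2)} & B_{b,j'}\to B_{b,j+1} & & \mathcal V\cup(\mathcal B\setminus\mathcal B_0)\cup\mathcal E_1\\
\text{(B3)} & B_{b,d-1}\to B_{b,0} & & \mathcal V\\
\text{(B4)} & B_{b,d-1}\to b & \mathcal H &
\end{array}
\]

The grammar $G$ is propagating and has only left rules. Apart from (S2)--(S4) and (L3), every rule replaces a nonterminal by one nonterminal or by a terminal word. A \emph{cell} is an occurrence of a nonterminal created by (S2)--(S4) or (L3), other than $Z$, followed through its successive rewritings; in (L3) the symbol $X_{a,b}$ continues the cell of $X$ and the tape symbol starts a new cell. The applications of (Q1)--(Q3) and (T1)--(T5) are the \emph{phase moves}; each changes the phase of one cell.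

\begin{example}\label{ex:k1}
Let $k=1$ and $w=aqceb$. Write $E=\langle r_e,[e]_r,0\rangle$ and $C=\langle m_c,[a,c,b],0\rangle$. Spine and load proceed as
\begin{align*}
S&\Rightarrow A^\circ_aZB^\circ_{a,b}\Rightarrow A^\circ_aXEB^\circ_{a,b}\Rightarrow A^\bullet_aXEB^\circ_{a,b}\Rightarrow A^\bullet_aX_{a,b}CEB^\circ_{a,b}\\
&\Rightarrow A^\bullet_aX_{a,b}CEB^\bullet_{a,b}\Rightarrow A_{a,0}X_{a,b}CEB^\bullet_{a,b}\Rightarrow A_{a,0}XCEB^\bullet_{a,b}\\
&\Rightarrow A_{a,0}XCEB_{b,0}\Rightarrow A_{a,0}\langle l_q,[q]_l,0\rangle CEB_{b,0}.
\end{align*}
The tape now reads $\hat w$. The table shows one round that applies $\pi=(\alpha\beta\to\gamma\delta)$ to the first two of the contents $\alpha\beta\eta$; for tape cells it lists content and flag or phase.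
\[
\begin{array}{l|c|ccc|c}
 & \text{clock} & \mathbf C_0 & \mathbf C_1 & \mathbf C_2 & \text{counter}\\ \hline
 & j & \alpha,0 & \beta,0 & \eta,0 & j\\
\text{(A1)} & j' & \alpha,0 & \beta,0 & \eta,0 & j\\
\text{(Q2), (T3), (T4)} & j' & \gamma,\pi & \delta,\mathrm{sec} & \eta,\mathrm{post} & j\\
\text{(B1)} & j' & \gamma,\pi & \delta,\mathrm{sec} & \eta,\mathrm{post} & j'\\
\text{(A2)} & j+1 & \gamma,\pi & \delta,\mathrm{sec} & \eta,\mathrm{post} & j'\\
\text{(Q3), (T5), (T5)} & j+1 & \gamma,0 & \delta,0 & \eta,0 & j'\\
\text{(B2)} & j+1 & \gamma,0 & \delta,0 & \eta,0 & j+1
\end{array}
\]
The single clock cell has no nonterminal to its left, so (A3) never applies and there are at most $d-1$ beats. The single counter cell needs $d-1$ increments. If $\mathbf C_0$ spends a beat on a round trip that $\mathbf C_2$ does not follow, at most $d-2$ beats remain for round trips of $\mathbf C_2$, the counter stops short of $d-1$, and (B4) never applies.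
\end{example}

\section{Propagating grammars: correctness}\label{sec:csproof}

We prove $L(G)=L$, which gives (a)$\Rightarrow$(b) and completes the proof of Theorem~\ref{thm:cs}.

\subsection{Every word of $L$ is generated}

Words of length at most $4$ are generated by (S1). Let $w\in L$ be as in~\eqref{eq:fold}. The spine rules give
\[
A^\circ_{a_1}\cdots A^\circ_{a_k}\;X\;\langle r_e,[e]_r,0\rangle\;B^\circ_{a_k,b_k}\cdots B^\circ_{a_1,b_1}.
\]
Let $\mathbf A_i$ and $\mathbf B_i$ be the cells of $A^\circ_{a_i}$ and $B^\circ_{a_i,b_i}$ at the positions shown.

For $i=k,k-1,\dots,1$ apply, in this order, (L1) to $\mathbf A_i$; (L3) with the labels $a_i,c_i,b_i$; (L5) to $\mathbf B_i$; (L2) to $\mathbf A_i$; (L4); and (L6) to $\mathbf B_i$. Rule (L3) sees $A^\bullet_{a_i}$. Rule (L5) sees $X_{a_i,b_i}$, and the cells $\mathbf B_k,\dots,\mathbf B_{i+1}$ to its left are already in state $0$. At (L4) the only symbol of $\mathcal A^\bullet$ has just gone, and at (L6) so has the only symbol of $\mathcal X$. Each new middle cell appears directly to the right of $X$, so after (L7) the tape cells $\mathbf C_0,\dots,\mathbf C_{k+1}$ have the contents $\hat w$. No symbol of $\mathcal V$ is present until the stop.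

Now perform $d^k-1$ \emph{rounds}. Before round $t+1$ all tape cells are in phase $0$, and both $\mathbf A_i$ and $\mathbf B_i$ show the digit of weight $d^{k-i}$ in the base-$d$ expansion of $t$. As $t<d^k-1$, there is a largest index $i$ whose digit $j$ is less than $d-1$. The round consists of six stages.
\begin{enumerate}
\item Raise $\mathbf A_i$ from $j$ to $j'$ by (A1). Move $\mathbf A_{i+1},\dots,\mathbf A_k$, all at $d-1$, to $*$ by (A3); they see the raised $\mathbf A_i$.
\item Move $\mathbf C_0,\dots,\mathbf C_{k+1}$, in this order, to phase $1$. The cell $\mathbf C_0$ sees the raised $\mathbf A_i$, and each later cell sees only tape cells in phase $1$. In an idle round all cells take the flag $\mathrm{pre}$ by (Q1), (T1). To apply $\pi$ at the positions $u,u+1$, where $0\le u\le k$, the cells before $u$ take $\mathrm{pre}$; cell $u$ uses (Q2) or (T2) and sees only $\mathrm{pre}$; cell $u+1$ uses (T3) and sees $\pi$ but neither $\mathrm{sec}$ nor $\mathrm{post}$; the later cells use (T4) and see $\mathrm{sec}$.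
\item Move $\mathbf B_i$ from $j$ to $j'$ by (B1); it sees $\mathbf C_{k+1}$ in phase $1$, and the counter cells $\mathbf B_k,\dots,\mathbf B_{i+1}$ to its left are at $d-1$. Then reset these cells to $0$ by (B3).
\item Let $\mathbf A_i$ beat. No raised symbol is left, so $\mathbf A_{i+1},\dots,\mathbf A_k$ move from $*$ to $0$ by (A4).
\item Move $\mathbf C_0,\dots,\mathbf C_{k+1}$, in this order, back to phase $0$ by (Q3) and (T5); each sees only tape cells in phase $0$.
\item Move $\mathbf B_i$ from $j'$ to $j+1$ by (B2); the counter cells to its left are at $0$ and $\mathbf C_{k+1}$ is in phase $0$.
\end{enumerate}
Both the clock and the counter now show $t+1$. By Lemma~\ref{lem:pi} and~\eqref{eq:time}, $\hat w\Rightarrow_\Pi^*\sigma\square^{k+1}$ in at most $d^k-1$ steps; we perform one step per round and let the remaining rounds be idle. After the last round the contents are $\sigma\square^{k+1}$ and all digits are $d-1$. Apply (Q4); then (T6) to $\mathbf C_1,\dots,\mathbf C_{k+1}$ and (B4) to all counter cells, which see $H_q$; then (A5) to all clock cells; then (Q5). The result is $w$.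

\subsection{The stages of a successful derivation}

For the converse, fix a successful derivation. If it starts with (S1), it generates a word of $L$. Otherwise it starts with (S2), and the unique $Z$ is rewritten $k-1$ times by (S3), for some $k\ge1$, and then by (S4). Let $\mathbf A_i$ and $\mathbf B_i$ be the $i$-th pair of cells created, with labels $a_i$ and $(a_i,b_i)$. After (S4) the cells stand in the order
\[
\mathbf A_1\cdots\mathbf A_k\;\;\mathbf C_0\;\;(\text{middle cells})\;\;\mathbf E\;\;\mathbf B_k\cdots\mathbf B_1,
\]
where $\mathbf C_0$ is the cell of $X$, the middle cells are those emitted by (L3), and $\mathbf E$ is the cell of some type $r_e$. The cell $\mathbf C_0$ can become terminal in one way only: it alternates between $X$ and symbols of $\mathcal X$ (\emph{loading stage}), becomes a tape symbol of some type $l_q$ by (L7) (\emph{running stage}), becomes $H_q$ at the stop (\emph{halting stage}), and finally becomes $q$.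

\begin{lemma}\label{lem:stages}
The middle cells, $\mathbf E$ and the counter cells become terminal during the halting stage. All phase moves and all applications of \textup{(B1)--(B3)} occur during the running stage. During the running stage no cell is created, and $\mathbf C_0$, the middle cells and $\mathbf E$ are tape symbols throughout.
\end{lemma}

\begin{proof}
The cells named first become terminal only by (T6) and (B4), which require a symbol of $\mathcal H$, and such a symbol is present only in the halting stage. So none of these cells survives the halting stage. Before (S4) there are no tape cells, and the counter cells are in their states $B^\circ$, whose only rule (L5) needs a symbol of $\mathcal X$. In the loading and halting stages $\mathbf C_0$ is a symbol of $\mathcal V$ standing to the left of all these cells, and (T1)--(T5), (B1)--(B3) forbid $\mathcal V$. Rules (Q1)--(Q3) rewrite symbols of type $l_q$, which exist only in the running stage. In that stage $X$ is absent, so no cell is created, and (T6) is not applicable.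
\end{proof}

This lemma is the purpose of $\mathcal V$. Without $X$ in the forbidding sets, for instance, the first middle cell would have no tape cell to its left before (L7); it could change phase freely and drive the counter to its maximum without a single beat of the clock.

\begin{lemma}\label{lem:load}
There are exactly $k$ middle cells $\mathbf C_1,\dots,\mathbf C_k$, numbered from left to right, and $\mathbf C_i$ is created as $\langle m_{c_i},[a_i,c_i,b_i],0\rangle$ for some $c_i\in T$. The derived word is $w=a_1\cdots a_kqc_1\cdots c_keb_k\cdots b_1$, and the initial contents of $\mathbf C_0,\dots,\mathbf C_k,\mathbf E$ form $\hat w$.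
\end{lemma}

\begin{proof}
Let $p$ be the number of applications of (L3). Each creates a symbol $X_{a,b}$, whose only rule is (L4), and the two steps form an $\mathcal A^\bullet$-window. These $p$ windows belong to the single cell $\mathbf C_0$, so they are disjoint. By Lemma~\ref{lem:window} each contains an application of (L2), the only rule for $\mathcal A^\bullet$. Each clock cell applies (L2) once, so $p\le k$. Note also that (L4) is applied exactly $p$ times.

Each counter cell must apply (L5) and then (L6), once each, and these two steps form an $\mathcal X$-window. A counter cell opens its window only when no cell to its left is in $\mathcal B^{\mathrm{new}}$, that is, when all counter cells to its left have closed theirs. So the windows of $\mathbf B_k,\mathbf B_{k-1},\dots,\mathbf B_1$ are disjoint and occur in this order. When $\mathbf B_i$ opens its window it sees $X_{a_i,b_i}$, and by Lemma~\ref{lem:window} this occurrence is rewritten by (L4) inside the window. By the counting principle applied to these $k$ windows and the $p\le k$ applications of (L4), each window contains exactly one application and there is none outside. Hence $p=k$, and the applications of (L4), in temporal order, rewrite $X_{a_k,b_k},\dots,X_{a_1,b_1}$.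 The corresponding applications of (L3) emit cells with the contents $[a_k,\cdot,b_k],\dots,[a_1,\cdot,b_1]$, each to the left of the earlier ones. This gives the first claim. The rules preserve the letter $a$ of a clock cell, the letter $b$ of a counter cell and the type of a tape cell, so the cells end as the letters of $w$; the initial contents of $\mathbf C_0$ and $\mathbf E$ are $[q]_l$ and $[e]_r$ by (L7) and (S4).
\end{proof}

We write $\mathbf C_{k+1}=\mathbf E$. It remains to show $\hat w\in\hat L$.

\subsection{The clock bounds from above, the counter from below}

\begin{lemma}\label{lem:clock}
The derivation contains at most $d^k-1$ beats.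
\end{lemma}

\begin{proof}
Let $e_i$ be the number of beats of $\mathbf A_i$, let $E_i=e_1+\dots+e_i$ with $E_0=0$, and let $w_i$ be the number of applications of (A4) to $\mathbf A_i$. Each application of (A4) closes an $\mathcal R$-window opened by (A3), and by Lemma~\ref{lem:window} this window contains a beat of one of $\mathbf A_1,\dots,\mathbf A_{i-1}$. The windows of one cell are disjoint, so $w_i\le E_{i-1}$. The cell $\mathbf A_i$ enters state $0$ once by (L2) and $w_i$ times by (A4), and after each entry it passes through $0,0',1,\dots,d-1$ with at most $d-1$ beats. So $e_i\le(d-1)(w_i+1)\le(d-1)(E_{i-1}+1)$, and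
\[
E_i+1=E_{i-1}+1+e_i\le d\,(E_{i-1}+1).
\]
Hence $E_k+1\le d^k$.
\end{proof}

A \emph{return} is an application of (T5) to $\mathbf C_{k+1}$; it is the only way to rewrite a symbol of $\mathcal E_1$.

\begin{lemma}\label{lem:counter}
At least $d^k-1$ returns occur before the stop.
\end{lemma}

\begin{proof}
Call a counter cell \emph{low} if its symbol is in $\mathcal B^{\mathrm{new}}\cup\mathcal B_0$ and \emph{full} if it is in $\mathcal B_{d-1}$. We consider only sentential forms after (S4) and before the stop; in them all counter cells are nonterminals by Lemma~\ref{lem:stages}. We prove by induction on $i$, $0\le i\le k$: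

\smallskip
\noindent$(\ast_i)$ \emph{If the $i$ leftmost counter cells are all low in $\varphi_s$ and all full in $\varphi_t$, where $s\le t$, then at least $d^i-1$ of the steps $s+1,\dots,t$ are returns.}
\smallskip

For $i=0$ there is nothing to prove. Let $i\ge1$, let $\mathbf B$ be the $i$-th counter cell from the left, and let $F$ be the set of the $i-1$ counter cells to its left. The only path from a low state to $d-1$ runs through $0,0',1,1',\dots,(d-2)',d-1$. So among the steps $s+1,\dots,t$ there are $u_1<v_1<u_2<\dots<u_{d-1}<v_{d-1}$, where $u_n$ applies (B1) to $\mathbf B$ in state $n-1$ and $v_n$ applies (B2) to $\mathbf B$ in state $(n-1)'$. Each pair $u_n<v_n$ is an $\mathcal E_1$-window, so it contains a return. By the forbidding set of (B1) all cells of $F$ are full in $\varphi_{u_n-1}$, and by that of (B2) they are all in state $0$ in $\varphi_{v_n-1}$, hence also in $\varphi_{v_n}$. So $(\ast_{i-1})$ applies to each of the $d$ pairs of forms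
\[
(\varphi_s,\varphi_{u_1-1}),\quad(\varphi_{v_1},\varphi_{u_2-1}),\quad\dots,\quad(\varphi_{v_{d-2}},\varphi_{u_{d-1}-1}),\quad(\varphi_{v_{d-1}},\varphi_t).
\]
The corresponding $d$ intervals of steps and the interiors of the $d-1$ windows are pairwise disjoint, so the number of returns is at least $d(d^{i-1}-1)+(d-1)=d^i-1$. This proves $(\ast_i)$.

Directly after (S4) all counter cells are in states $B^\circ$, hence low. We claim that directly before the stop all are full. Each counter cell becomes terminal in the halting stage, by (B4), from state $d-1$. In that stage (B1)--(B3) are blocked and (L5) lacks its permitting symbol, so the only other move of a counter cell is (L6), which leads to state $0\neq d-1$, where the cell is stuck for the rest of the stage. Hence each counter cell is already full when the halting stage begins. Now $(\ast_k)$ gives the lemma.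
\end{proof}

The unconditioned rules do no harm to these bounds. A beat that nobody watches only uses up the supply of Lemma~\ref{lem:clock}, and a needless reset by (B3) only adds to the demand of Lemma~\ref{lem:counter}.

\subsection{Synchronization of the tape}

For $0\le i\le k+1$ let $n_i$ be the number of phase moves that $\mathbf C_i$ has made so far. Every tape cell starts in phase $0$, so the phase of $\mathbf C_i$ is the parity of $n_i$.

\begin{lemma}\label{lem:sync}
At the stop $n_0=\dots=n_{k+1}=2(d^k-1)$. Moreover, immediately before the $t$-th phase move of $\mathbf C_{i+1}$, each of the cells $\mathbf C_0,\dots,\mathbf C_i$ has made exactly $t$ phase moves.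
\end{lemma}

\begin{proof}
Let $0\le i\le k$ and let $\lambda_i=n_i-n_{i+1}$ be the lag of $\mathbf C_{i+1}$ behind $\mathbf C_i$; initially $\lambda_i=0$. Phase moves occur in the running stage, when all of $\mathbf C_0,\dots,\mathbf C_{k+1}$ are tape symbols (Lemma~\ref{lem:stages}). Rules (T1)--(T4) forbid $\mathcal T_0$ and (T5) forbids $\mathcal T_1$. Therefore
\begin{equation}\label{eq:phase}
\text{when }\mathbf C_{i+1}\text{ moves, all of }\mathbf C_0,\dots,\mathbf C_i\text{ are in the phase that it enters.}
\end{equation}
In particular $\lambda_i$ is odd immediately before each move of $\mathbf C_{i+1}$. These moves are the only steps that lower $\lambda_i$, and they lower it by $1$. An odd number that is at least $0$ is at least $1$, and an odd number that is at least $2$ is at least $3$. So $\lambda_i\ge0$ always, and once $\lambda_i\ge2$ this remains true.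

At the stop $\mathbf C_0$ is in phase $0$, so its moves split into $n_0/2$ pairs, each consisting of (Q1) or (Q2) followed by (Q3). Each pair is an $\mathcal R$-window and contains a beat, and the windows are disjoint. Lemma~\ref{lem:clock} gives $n_0\le2(d^k-1)$. The returns are the even-numbered moves of $\mathbf C_{k+1}$, so Lemma~\ref{lem:counter} gives $n_{k+1}\ge2(d^k-1)$ at the stop. Together with $\lambda_i\ge0$,
\[
2(d^k-1)\ge n_0\ge n_1\ge\dots\ge n_{k+1}\ge2(d^k-1),
\]
which is the first claim. All $\lambda_i$ vanish at the stop, so no $\lambda_i$ ever reached $2$, and $\lambda_i\in\{0,1\}$ at all times.

Consider the moment before the $t$-th move of $\mathbf C_{i+1}$, so $n_{i+1}=t-1$. Since $\lambda_i$ is odd, $\lambda_i=1$ and $n_i=t$. For $h<i$ we descend: if $n_{h+1}=t$, then $n_h\in\{t,t+1\}$ because $\lambda_h\in\{0,1\}$, and $n_h\equiv t\pmod 2$ by~\eqref{eq:phase}, so $n_h=t$.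
\end{proof}

Thus, although the sweeps may overlap in time, each cell makes its $t$-th move in view of exactly the symbols that the cells to its left produced in their $t$-th moves.

\subsection{Every generated word is in $L$}

For $0\le s\le d^k-1$ let $x_s\in\Gamma^{k+2}$ be the word whose $i$-th letter, $0\le i\le k+1$, is the content of $\mathbf C_i$ after its $2s$-th phase move; this is defined by Lemma~\ref{lem:sync}, and $x_0=\hat w$ by Lemma~\ref{lem:load}. Fix $s<d^k-1$, and let $f_i$ be the flag that $\mathbf C_i$ takes in its move number $2s+1$. Move number $2s+2$ is (Q3) or (T5) and keeps the content. We have $f_0\in\{\mathrm{pre}\}\cup\Pi$, and by Lemma~\ref{lem:sync} the cell $\mathbf C_{i+1}$ chooses $f_{i+1}$ while the tape symbols to its left carry exactly the flags $f_0,\dots,f_i$. By induction on $i$ the word $f_0\cdots f_i$ has one of the following three forms.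
\begin{itemize}
\item All of $f_0,\dots,f_i$ are $\mathrm{pre}$. Then (T3) and (T4) lack their permitting symbols, so $f_{i+1}\in\{\mathrm{pre}\}\cup\Pi$.
\item $f_0\cdots f_i=\mathrm{pre}\cdots\mathrm{pre}\,\pi$ with $\pi\in\Pi$. Then (T1) and (T2) are forbidden by the flag $\pi$, and (T4) lacks $\mathrm{sec}$. So (T3) is used, for this same $\pi$ since no other flag from $\Pi$ is visible, and $f_{i+1}=\mathrm{sec}$.
\item $f_0\cdots f_i=\mathrm{pre}\cdots\mathrm{pre}\,\pi\,\mathrm{sec}\,\mathrm{post}\cdots\mathrm{post}$, with possibly no $\mathrm{post}$. Then (T1), (T2) and (T3) are forbidden by the flag $\mathrm{sec}$, so $f_{i+1}=\mathrm{post}$.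
\end{itemize}
The cell $\mathbf C_{k+1}$ has a type $r_e$ and cannot take a flag in $\Pi$, so the second form is impossible for the complete word $f_0\cdots f_{k+1}$. If this word is $\mathrm{pre}^{k+2}$, no content changes and $x_{s+1}=x_s$. Otherwise it is $\mathrm{pre}^u\,\pi\,\mathrm{sec}\,\mathrm{post}^v$ with $\pi=(\alpha\beta\to\gamma\delta)$; then $\mathbf C_u$ replaces $\alpha$ by $\gamma$, $\mathbf C_{u+1}$ replaces $\beta$ by $\delta$, all other contents are kept, and $x_s\Rightarrow_\Pi x_{s+1}$. Hence $\hat w\Rightarrow_\Pi^*x_{d^k-1}$.

The word $x_{d^k-1}$ is the word of contents at the stop. Rule (Q4) requires that $\mathbf C_0$ have the content $\sigma$. The cells $\mathbf C_1,\dots,\mathbf C_{k+1}$ make no phase move after the stop and become terminal by (T6), so their contents are $\square$. Thus $x_{d^k-1}=\sigma\square^{k+1}$, Lemma~\ref{lem:pi} gives $\hat w\in\hat L$, and $w\in L$. This completes the proof of $L(G)=L$ and of Theorem~\ref{thm:cs}. \qed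

\section{Erasing rules and mirror images}\label{sec:cor}

\begin{proof}[Proof of Corollary~\ref{cor:both}]
The first sentence combines Theorems~\ref{thm:re} and~\ref{thm:cs}. Context-sensitive languages are recursively enumerable and even decidable, being in $\mathrm{NSPACE}(n)$, whereas there is an undecidable recursively enumerable language, which stays undecidable when $\varepsilon$ is removed from it. So the inclusion of the two families is strict, and not only because of the empty word.

Let $y^R$ denote the mirror image of a word $y$. Given a left random context grammar $G$, let $G^R$ be the right random context grammar with the rules $(A\to x^R,U,W)$ for all rules $(A\to x,U,W)$ of $G$. Then $uAv\Rightarrow_Guxv$ if and only if $v^RAu^R\Rightarrow_{G^R}v^Rx^Ru^R$, so $L(G^R)$ is the mirror image of $L(G)$, and $G^R$ is propagating if and only if $G$ is. Every right random context grammar arises in this way. The recursively enumerable and the context-sensitive languages are closed under mirror image, so right random context grammars generate the same two families.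
\end{proof}

\begin{remark}
Theorem~\ref{thm:cs} gives a second proof of Theorem~\ref{thm:re}. Let a Turing machine accept $L$, let $\#$ be a new letter, and let $L_\#$ consist of all $w\#^i$, $i\ge1$, such that the machine accepts $w$ using at most $|w|+i$ tape squares. Then $L_\#\in\mathrm{NSPACE}(n)$, and deleting $\#$ maps $L_\#$ onto $L$. Take a propagating left random context grammar for $L_\#$, declare $\#$ a nonterminal, and add the rule $\#\to\varepsilon$ without context conditions. Since $\#$ occurs in no permitting or forbidding set and has no other rule, its erasures can be postponed to the end of any derivation, so the new grammar generates $L$. The grammar of Section~\ref{sec:re} is much smaller, and it shows the counting argument without the clock and the counter.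
\end{remark}

\begin{thebibliography}{9}

\bibitem{kuroda}
Kuroda, 1964.

\bibitem{minsky}
Minsky, \emph{Computation: Finite and Infinite Machines}, 1967.

\bibitem{thesis}
\emph{One-Sided Random Context Grammars},
\texttt{https://www.fit.vut.cz/study/phd-thesis-file/238/238.pdf}.

\end{thebibliography}
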